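# Bounded gaps for sums of distinct elements

## 1. Integers whose base-4 digits are 0 and 1

Let $Q$ be the set of nonnegative integers whose base-4 digits are all $0$ or $1$:
$$Q=\{0,1,4,5,16,17,20,21,64,\dots\}.$$
Add three elements of $Q$. Each digit position receives at most $1+1+1=3$, so there is no carry: the digit of the sum at a given position counts how many of the three summands have a $1$ there. Hence every $n\ge 0$ is a sum of three elements of $Q$. We can even repeat a summand. Given $n$, let $a$ have a $1$ exactly where the digit of $n$ is $2$ or $3$, and let $b$ have a $1$ exactly where the digit of $n$ is $1$ or $3$. Then $n=2a+b=a+a+b$.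

Now insist that the three summands be pairwise distinct. The number $63$ is $333$ in base 4, so all three summands must have a $1$ in each of the three positions and nowhere else. The only representation is $63=21+21+21$, and $63$ is lost. So is every $4^m-1$. What survives?

*Claim: $n$ is a sum of three distinct elements of $Q$ if and only if at least two of its base-4 digits lie in $\{1,2\}$.* At a position where $n$ has digit $0$ or $3$ the three summands agree. At a position with digit $1$ or $2$, one summand differs from the two others, and we may choose which one. With no such position all three summands are equal. With exactly one, two of them are equal. With at least two, we single out the first summand at one position and the second summand at another, and then the three are pairwise distinct.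

For instance $5,6,9,10$ are $11,12,21,22$ in base 4, and indeed
$$5=0+1+4,\quad 6=0+1+5,\quad 9=0+4+5,\quad 10=1+4+5.$$
Every $n\equiv 5,6,9,10 \pmod{16}$ has its last two digits in $\{1,2\}$, so it is a sum of three distinct elements of $Q$. Infinitely many integers have been lost, but the gaps between the surviving ones never exceed $11$ from $5$ onward.

Two distinct summands would not do: their sums have digits $0,1,2$ only, so none lies in $[3\cdot 4^m,4^{m+1})$, and the gaps are unbounded. The same interval contains no element of $Q$ itself. So for $Q$ three distinct summands are enough for bounded gaps, and fewer are not.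

Is this an accident of base 4? Suppose every large integer is a sum of $h$ elements of some set $\mathcal A$, repetitions allowed. Must there be a $k$ for which the sums of $k$ *distinct* elements of $\mathcal A$ have bounded gaps? And can $k$ be bounded in terms of $h$ alone?

## 2. The function $k(h)$: small values, a lower bound, and the theorems

**Definition (sums with and without repetition).** For a set $\mathcal A$ of nonnegative integers and $h\ge1$, $h\mathcal A$ is the set of sums of $h$ not necessarily distinct elements of $\mathcal A$, and $h\times\mathcal A$ is the set of sums of $h$ pairwise distinct elements of $\mathcal A$. We use the same notation for subsets $E$ of any abelian group. Writing $\sigma(F)$ for the sum of the elements of a finite set $F$, we have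
$$t\times E=\{\sigma(F):F\subseteq E,\ |F|=t\}\quad(t\ge 0),\qquad 0\times E=\{0\}.$$

For $E=\{0,1,4\}$ we get $2E=\{0,1,2,4,5,8\}$, $2\times E=\{1,4,5\}$, $3\times E=\{5\}$.

**Definition (largest asymptotic gap).** For an infinite increasing sequence $\mathcal B$ of integers $b_1<b_2<\cdots$ put $\Delta(\mathcal B)=\limsup_{i\to+\infty}(b_{i+1}-b_i)$, possibly $+\infty$. For a finite set $\mathcal B$ put $\Delta(\mathcal B)=+\infty$. Write $\mathcal B\sim\mathbb N$ if $\mathcal B$ contains all but finitely many positive integers.

For example, $\{n\ge1: n\equiv5,6,9,10 \pmod{16}\}$ has $\Delta=11$, the gap from $10$ to $21$. To say that $\mathcal B$ has bounded gaps means $\Delta(\mathcal B)<\infty$.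

**Definition.**
$$k(h)=\max_{h\mathcal A\sim\mathbb N}\ \min\{k\in\mathbb N:\Delta(k\times\mathcal A)\text{ is finite}\},$$
the maximum being over all sets $\mathcal A$ of nonnegative integers with $h\mathcal A\sim\mathbb N$. Thus $k(h)$ is finite exactly when every such $\mathcal A$ admits some $k$ with $\Delta(k\times\mathcal A)<\infty$ and the least such $k$ is bounded by a quantity depending only on $h$.

The conjecture, which comes from the paper "Answer To A Question By Burr And Erdős On Restricted Addition, And Related Results", reads: *the function $k(h)$ is well-defined in the sense that for any integer $h\ge1$, $k(h)$ is finite.* We shall prove that it is true. First, the cases one can do by hand.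

**The case $h=1$.** If $\mathcal A\sim\mathbb N$, then $1\times\mathcal A=\mathcal A$ has $\Delta=1$. So $k(1)=1$.

**The case $h=2$.** Let $2\mathcal A\sim\mathbb N$. A sum $a+a$ is even, so every large odd integer is a sum of two *distinct* elements. Hence $\Delta(2\times\mathcal A)\le2$ and $k(2)\le2$. Equality follows from the next construction, with $h=2$.

**A lower bound: $k(h)\ge h$.** For $0\le i<h$ let $\mathcal A_i$ be the set of finite sums (including $0$) of distinct powers $2^m$ with $m\equiv i\pmod h$, and let $\mathcal A=\bigcup_i\mathcal A_i$. Sorting the binary digits of an integer by the residue of their position mod $h$ gives $h\mathcal A\supseteq\mathcal A_0+\cdots+\mathcal A_{h-1}=\mathbb N\cup\{0\}$. Below $2^{hm}$ there are $m$ admissible exponents for each $i$, so $|\mathcal A_i\cap[0,2^{hm})|=2^m$ and $|\mathcal A\cap[0,2^{hm})|\le h2^m$. A sum of $k$ elements that is less than $2^{hm}$ has all its terms less than $2^{hm}$, so for $k<h$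
$$|(k\times\mathcal A)\cap[0,2^{hm})|\le(h2^m)^k=o(2^{hm})\qquad(m\to\infty).$$
A set with bounded gaps has at least a fixed positive multiple of $2^{hm}$ elements below $2^{hm}$ for large $m$. So $\Delta(k\times\mathcal A)=\infty$ for every $k<h$.

**Where the parity argument stops.** For $h=3$ the sums with a repetition are $2a+b$, and no congruence confines them. For the set $Q$ of Section 1 they are *all* the nonnegative integers. So we cannot discard the sums with repetitions and hope that a positive proportion remains. They have to be converted into sums of distinct elements.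

Recall that the **lower asymptotic density** of a set $\mathcal B$ of nonnegative integers is $\liminf_{x\to\infty}|\mathcal B\cap[0,x]|/x$. Here are the results.

**Theorem 1.** For every $h\ge1$ and $\alpha\in(0,1]$ there are constants $K,L$, depending only on $h,\alpha$, such that for every set $\mathcal A$ of nonnegative integers for which $h\mathcal A$ has lower asymptotic density $\ge\alpha$:

1. for all large integers $y$ there is a finite $F\subseteq\mathcal A$ with $1\le|F|\le K$ and $y\le\sigma(F)<y+L$;
2. $\Delta(k\times\mathcal A)<\infty$ for every $k\ge K$.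

If $h\mathcal A\sim\mathbb N$, we may take $\alpha=1$. Writing $K(h,\alpha)$ for the constant of the theorem, we get $\min\{k:\Delta(k\times\mathcal A)<\infty\}\le K(h,1)$ for every such $\mathcal A$, so $k(h)\le K(h,1)<\infty$. This is the conjecture. No sharpness is claimed for this upper bound.

**Theorem 2.** (a) For an infinite set $\mathcal A$ of nonnegative integers the following are equivalent, where $h,k\ge1$: (i) some $h\mathcal A$ has positive lower density; (ii) some $h\mathcal A$ has bounded gaps; (iii) some $k\times\mathcal A$ has bounded gaps; (iv) $k\times\mathcal A$ has bounded gaps for all large $k$. (b) $k(h)\ge h$ for all $h$. (c) $k(h)$ is the least $k$ such that $\Delta(k\times\mathcal A)<\infty$ for *every* $\mathcal A$ with $h\mathcal A\sim\mathbb N$.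

**Theorem 3.** For every $h\ge1$ there are $s\ge1$, $C$, $N$ such that $|hE|\le C\,|s\times E|$ for every finite subset $E$, $|E|\ge N$, of any abelian group.

Part (b) of Theorem 2 has just been proved. Theorem 3 converts repetitions into distinct summands, at the level of cardinalities. We prove it first.

## 3. Trading repeated summands for distinct ones

We shall have to compare $t\times E$ for different values of $t$. One direction is cheap.

**Lemma 4.** If $|E|\ge\max(1,2t)$ then $|(t+1)\times E|\ge\frac12|t\times E|$. Hence $|t\times E|\le2^{t'-t}|t'\times E|$ for $t\le t'$ if $|E|\ge\max(1,2t')$.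

*Proof.* For each $u\in t\times E$ fix a $t$-subset $F_u\subseteq E$ with $\sigma(F_u)=u$. Counting pairs $(e,u)$ with $e\notin F_u$,
$$\sum_{e\in E}\#\{u:e\notin F_u\}=(|E|-t)\,|t\times E|\ge\tfrac12|E|\,|t\times E|.$$
So some $e\in E$ satisfies $e\notin F_u$ for at least half of the $u$. For these $u$ the elements $u+e=\sigma(F_u\cup\{e\})$ are distinct and lie in $(t+1)\times E$. The second statement follows by iterating for $t,t+1,\dots,t'-1$. $\square$

**The case $h=3$.** Let $X=\{2a+b:a,b\in E,\ a\ne b\}$. How can we bound $|X|$ by the number of sums of distinct elements? For each $n\in X$ fix one representation $n=2a(n)+b(n)$ with $a(n)\ne b(n)$. Take any $u\in E$ and write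
$$n+u=a(n)+b(n)+\bigl(u+a(n)\bigr).$$
We have split off one copy of $a(n)$ and merged it with $u$. If $u\neq a(n)$, the merged element $v=u+a(n)$ lies in $2\times E$. *Re-expand $v$ in a way fixed in advance that depends on $v$ only*: let $F_v^+$ be a fixed 2-subset of $E$ with sum $v$. If $F^+_v$ avoids $a(n)$ and $b(n)$, then $n+u$ is a sum of four distinct elements.

What if it does not avoid them? Perhaps $F^+_v$ is $\{u,a(n)\}$ itself. Then knowing $v$ nearly tells us $n$. Indeed, let $d$ be the largest number of $n\in X$ with $a(n)=f$, or with $b(n)=f$, over all $f\in E$. If $a(n)=f$, then $n$ is determined by $b(n)$, and conversely, so $d\le|E|$. For given $v$, one of $a(n),b(n)$ is one of the two elements of $F_v^+$, so at most $4d$ values $n$ are possible. Now count the $|X||E|$ pairs $(n,u)$: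

* pairs with $u=a(n)$: at most $|E|d$;
* pairs with $u\ne a(n)$ and $F_v^+\cap\{a(n),b(n)\}\neq\emptyset$: the pair $(n,u)$ is determined by $(n,v)$ because $u=v-a(n)$, so there are at most $|2\times E|\cdot4d$;
* the remaining pairs: for each $u$ the map $n\mapsto n+u$ is injective into $4\times E$, so there are at most $|E|\,|4\times E|$.

Divide by $|E|$ and use $d\le|E|$: $|X|\le|E|+4|2\times E|+|4\times E|$. By Lemma 4 this is at most $(8+16+1)|4\times E|=25\,|4\times E|$ if $|E|\ge8$. Since $3E=(3\times E)\cup X\cup\{3a:a\in E\}$, we get $|3E|\le(2+25+8)|4\times E|=35\,|4\times E|$. This is Theorem 3 for $h=3$.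

The general case is the same computation inside an induction. The number $d$ is controlled by shorter expressions, and the split-off step lowers a multiplicity by one.

**Definition (pattern).** A *pattern* is a list $\pi=(m_1,\dots,m_r)$ of positive integers, $r\ge0$, order irrelevant. Put
$$\pi(E)=\Bigl\{\sum_{i=1}^r m_ie_i:\ e_1,\dots,e_r\in E\text{ pairwise distinct}\Bigr\},\qquad e(\pi)=\sum_{i=1}^r(m_i-1).$$

For example $(2,1)(E)$ is the set $X$ above, with $e(\pi)=1$, and $(1,1,1,1)(E)=4\times E$, with $e(\pi)=0$. The empty pattern gives $\{0\}$. The number $e(\pi)$ measures the total repetition.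

**Proposition 5.** For each $\pi$ there are $s_\pi\ge0$, $C_\pi$, $N_\pi$ with $|\pi(E)|\le C_\pi|s_\pi\times E|$ whenever $|E|\ge N_\pi$ (for $E$ a finite subset of any abelian group).

*Proof.* **Step 1: the induction.** *This step finds the simpler patterns to which we reduce.* Use lexicographic induction on $(e(\pi),r)$. If $e(\pi)=0$, all $m_i=1$ and $\pi(E)=r\times E$, so the claim holds with $s_\pi=r$. Let $e(\pi)\ge1$, say $m_1\ge2$.

Let $\pi_i$ be $\pi$ with $m_i$ deleted. If $m_i\ge2$ then $e(\pi_i)<e(\pi)$. If $m_i=1$ then $e(\pi_i)=e(\pi)$, but $\pi_i$ has $r-1$ parts. Either way the claim holds for $\pi_i$. Put $s=\max_is_{\pi_i}$ and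
$$\pi^*=(m_1-1,m_2,\dots,m_r,\underbrace{1,\dots,1}_{s+1}).$$
Here $e(\pi^*)=e(\pi)-1$, so the claim holds for $\pi^*$ as well: it may have many more parts, but the order is lexicographic and $e$ comes first.

Let $|E|$ be large in terms of $\pi$. By Lemma 4, $|s_{\pi_i}\times E|\le2^{s-s_{\pi_i}}|s\times E|$, so there is $C'=C'(\pi)$ with $|\pi_i(E)|\le C'|s\times E|$ for all $i$.

**Step 2: no element is used too often.** *We fix representations and bound the number $d$ of the warm-up.* Let $X=\pi(E)$, $D=s\times E$, $D^+=(s+1)\times E$. For $n\in X$ fix a representation $n=\sum m_ie_i(n)$ with distinct $e_i(n)\in E$. For $u\in D$ and $v\in D^+$ fix subsets $F_u$ and $F_v^+$ of $E$, of sizes $s$ and $s+1$, with sums $u$ and $v$. Let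
$$d=\max_{i,f}\#\{n\in X:e_i(n)=f\}.$$
If $e_i(n)=f$, then $n-m_if\in\pi_i(E)$, and $n\mapsto n-m_if$ is injective. Hence $d\le\max_i|\pi_i(E)|\le C'|D|$.

**Step 3: three classes of pairs.** *We count $X\times D$ in two ways, splitting one copy of $e_1(n)$ off $n$ and merging it with $u$.*

(a) *Pairs with $e_1(n)\in F_u$.* For each $u$, the element $e_1(n)$ is one of the $s$ elements of $F_u$, so there are at most $sd$ such $n$. This class has at most $|D|sd$ pairs.

(b) *Pairs not in (a) for which $v:=u+e_1(n)$ satisfies $F_v^+\cap\{e_1(n),\dots,e_r(n)\}\ne\emptyset$.* Since the pair is not in (a), $v=\sigma(F_u\cup\{e_1(n)\})$ does lie in $D^+$. The map $(n,u)\mapsto(n,v)$ is injective, as $u=v-e_1(n)$. For each $v$, some $e_i(n)$ is one of the $s+1$ elements of $F_v^+$, so there are at most $(s+1)rd$ such $n$. This class has at most $|D^+|(s+1)rd$ pairs.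

(c) *The remaining pairs.* With $v=u+e_1(n)$,
$$n+u=(m_1-1)e_1(n)+\sum_{i\ge2}m_ie_i(n)+\sigma(F_v^+),$$
and the elements $e_1(n),\dots,e_r(n)$ together with the $s+1$ elements of $F_v^+$ are pairwise distinct. So $n+u\in\pi^*(E)$; here $m_1\ge2$ is used. For fixed $u$ the map $n\mapsto n+u$ is injective, so this class has at most $|D|\,|\pi^*(E)|$ pairs.

**Step 4: summing up.** *We convert the count into the bound for $|X|$.* Add the three bounds, divide $|X||D|$ by $|D|$, and use $d\le C'|D|$:
$$|X|\le sC'|D|+(s+1)rC'|D^+|+C_{\pi^*}|s_{\pi^*}\times E|.$$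
Let $S=\max(s+1,s_{\pi^*})$. By Lemma 4 each of $|D|,|D^+|,|s_{\pi^*}\times E|$ is at most a constant depending on $\pi$ times $|S\times E|$, once $|E|$ is large in terms of $\pi$. So the claim holds for $\pi$ with $s_\pi=S$. $\square$

*Proof of Theorem 3.* Collecting equal summands, $hE$ is the union of the sets $\pi(E)$ over the finitely many partitions $\pi$ of $h$. Put $s=\max(1,\max_\pi s_\pi)$. Proposition 5 and Lemma 4 bound each $|\pi(E)|$ by a constant times $|s\times E|$ for $|E|$ large, and we add up. $\square$

## 4. Popular summands, and a minimal number of terms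

Let $h\mathcal A$ have lower density at least $\alpha$, and write $\mathcal A_x=\mathcal A\cap[0,x]$ and $D_t=D_t(x)=t\times\mathcal A_x\subseteq[0,tx]$. Theorem 3, applied to $E=\mathcal A_x$, will tell us that $D_s(x)$ has at least a fixed multiple of $x$ elements. A dense set of integers becomes gap-free, within some residue class, after being added to itself a bounded number of times. So we would like to add many elements of $D_s$.

Here is the trouble. For $u\in D_t$ choose $F_u\subseteq\mathcal A_x$, $|F_u|=t$, $\sigma(F_u)=u$. The sum $u_1+\dots+u_m$ is a sum of distinct elements of $\mathcal A$ if the sets $F_{u_1},\dots,F_{u_m}$ are pairwise disjoint, and that can fail badly.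

*Example.* Let $\mathcal A=\{1\}\cup\{0,2,4,6,\dots\}$, so that $2\mathcal A=\mathbb N\cup\{0\}$. Every odd $u\in2\times\mathcal A$ is $1$ plus an even number, so $1\in F_u$ for every odd $u$, whatever choices we make. No two of these sets are disjoint.

In the example there is a way out: $1\times\mathcal A$ is already dense, and there each $f$ belongs to only one $F_u$, namely $F_f=\{f\}$. This is the general mechanism. If $f\in F_u$ and $u\in D_t$, then $u-f$ is a sum of $t-1$ distinct elements, and $u\mapsto u-f$ is injective. Therefore
$$\#\{u\in D_t:f\in F_u\}\le|D_{t-1}|\qquad(f\in\mathcal A_x).\tag{1}$$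
*A summand can be popular in $D_t$ only if $D_{t-1}$ is itself large.* So we take $t$ minimal such that $D_t$ is dense, with thresholds that drop quickly as $t$ decreases. Then $D_t$ is dense, $D_{t-1}$ is much sparser, and no summand is popular.

The next two sections show what a dense set without popular summands can do. Lemma 6 is the ingredient from finite abelian groups, and Lemma 7 is the statement about integers.

## 5. Many-fold sums of a dense subset of a finite abelian group

Recall the standard facts. Let $G$ be a finite abelian group of order $M$. A character is a homomorphism $\chi$ from $G$ to the complex numbers of modulus $1$; there are $M$ of them, forming the dual group. For $C\subseteq G$ put $\hat C(\chi)=\sum_{c\in C}\chi(c)$. Orthogonality says that $\frac1M\sum_\chi\chi(w)$ is $1$ if $w=0$ and $0$ otherwise. It gives Parseval's identity $\sum_\chi|\hat C(\chi)|^2=M|C|$. It also shows that the number $r_j(z)$ of $(c_1,\dots,c_j)\in C^j$ with $c_1+\dots+c_j=z$ is $\frac1M\sum_\chi\hat C(\chi)^j\overline{\chi(z)}$.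

If $\Xi$ is a subgroup of the dual group, put $H=\Xi^\perp=\{w\in G:\chi(w)=1\text{ for all }\chi\in\Xi\}$. Then
$$\sum_{\chi\in\Xi}\chi(w)=|\Xi|\ \text{ if }w\in H,\qquad\sum_{\chi\in\Xi}\chi(w)=0\ \text{ if }w\notin H,\tag{2}$$
since if $\chi_0(w)\ne1$ for some $\chi_0\in\Xi$, multiplying the sum by $\chi_0(w)$ only permutes its terms. Summing (2) over $w\in G$ gives $M=|\Xi||H|$, because on the left only the trivial character survives. So $H$ has index $|\Xi|$.

**Lemma 6.** For $\gamma\in(0,1]$ there is $j=j(\gamma)\ge3$ such that, for every finite abelian group $G$ and $C\subseteq G$ with $|C|\ge\gamma|G|$, there are a subgroup $H\le G$ of index $\le2/\gamma$ and a coset of $H$ each of whose elements $z$ has at least $\frac\gamma2|C|^{j-1}$ representations $z=c_1+\dots+c_j$, $(c_1,\dots,c_j)\in C^j$.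

*Example.* In $G=\mathbb Z/12\mathbb Z$ let $C=\{1,4,7,10\}$. Every sum of $j$ elements is congruent to $j$ mod $3$, so only a coset of $H=3\mathbb Z/12\mathbb Z$ is reached, and each of its four elements is reached $4^{j-1}$ times. In terms of the characters $\chi_k(z)=e^{2\pi ikz/12}$, we have $|\hat C(\chi_k)|=4$ for $k=0,4,8$ and $\hat C(\chi_k)=0$ otherwise. The large values form a subgroup, and $H$ is its annihilator. In general "large" is not a subgroup condition, but it becomes one at a well-chosen threshold.

*Proof.* Let $M=|G|$ and $\Xi_\delta=\{\chi:|\hat C(\chi)|\ge(1-\delta)|C|\}$, which contains the trivial character.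

**Step 1: $\Xi_\delta$ is small.** *This bounds the index.* For $\delta\le\frac14$, Parseval gives $|\Xi_\delta|\left(\frac34\right)^2|C|^2\le M|C|$, so $|\Xi_\delta|\le\frac{16}{9\gamma}<\frac2\gamma$.

**Step 2: if $\chi,\psi\in\Xi_\delta$ then $\chi\psi^{-1}\in\Xi_{4\delta}$.** *This is closure under quotients, up to a loss in $\delta$.* Choose complex numbers $a,b$ of modulus $1$ with $a\hat C(\chi)=|\hat C(\chi)|$ and $b\,\overline{\hat C(\psi)}=|\hat C(\psi)|$. Then
$$\sum_{c\in C}(1-\mathrm{Re}\,a\chi(c))\le\delta|C|,\qquad\sum_{c\in C}(1-\mathrm{Re}\,b\overline{\psi(c)})\le\delta|C|.$$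
For $w,w'$ of modulus $1$ we have $|1-ww'|\le|1-w|+|1-w'|$, hence $|1-ww'|^2\le2|1-w|^2+2|1-w'|^2$. Since $|1-w|^2=2(1-\mathrm{Re}\,w)$, this says
$$1-\mathrm{Re}\,ww'\le2(1-\mathrm{Re}\,w)+2(1-\mathrm{Re}\,w').$$
Apply it with $w=a\chi(c)$, $w'=b\overline{\psi(c)}$ and sum over $c$: $\sum_c(1-\mathrm{Re}\,ab\,\chi(c)\overline{\psi(c)})\le4\delta|C|$. So $|\hat C(\chi\psi^{-1})|\ge(1-4\delta)|C|$.

**Step 3: a threshold where nothing is lost.** *We use pigeonhole to make the set of large characters a subgroup.* Let $I=\lfloor2/\gamma\rfloor$ and $\delta_i=4^{i-I-1}$ for $0\le i\le I$, so $\delta_I=\frac14$ and $\delta_{i+1}=4\delta_i$. The $I+1$ nested sets $\Xi_{\delta_0}\subseteq\dots\subseteq\Xi_{\delta_I}$ are nonempty and have at most $I$ elements by Step 1, so they cannot all be different: $\Xi_{\delta_i}=\Xi_{\delta_{i+1}}=:\Xi$ for some $i<I$. Put $\delta=\delta_i\ge\delta_0$. By Step 2, for $\chi,\psi\in\Xi$ we have $\chi\psi^{-1}\in\Xi_{4\delta}=\Xi_{\delta_{i+1}}=\Xi$, so $\Xi$ is a subgroup of the dual group. Moreover $|\hat C(\chi)|<(1-4\delta)|C|$ for $\chi\notin\Xi$. There is a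 spectral gap. Let $H=\Xi^\perp$, of index $|\Xi|\le2/\gamma$.

**Step 4: counting representations.** *The characters in $\Xi$ give the main term and the others are damped.* By (2), the terms with $\chi\in\Xi$ contribute
$$\frac1M\sum_{(c_i)\in C^j}\ \sum_{\chi\in\Xi}\chi\Bigl(\sum c_i-z\Bigr)=\frac{|\Xi|}M\#\Bigl\{(c_i)\in C^j:\sum c_i\in z+H\Bigr\},$$
so
$$r_j(z)\ge\frac{|\Xi|}M\#\Bigl\{(c_i)\in C^j:\sum c_i\in z+H\Bigr\}-\frac1M\sum_{\chi\notin\Xi}|\hat C(\chi)|^j.$$
There are $|\Xi|$ cosets of $H$, so one of them contains $\sum c_i$ for at least $|C|^j/|\Xi|$ tuples. For $z$ in this coset the first term is at least $|C|^j/M\ge\gamma|C|^{j-1}$. By Parseval the second is at most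
$$(1-4\delta)^{j-2}|C|^{j-2}\cdot\frac1M\sum_\chi|\hat C(\chi)|^2\le(1-4\delta)^{j-2}|C|^{j-1}\le e^{-4\delta_0(j-2)}|C|^{j-1}\le\tfrac\gamma2|C|^{j-1}$$
for $j=2+\lceil\ln(2/\gamma)/(4\delta_0)\rceil$. This $j$ depends only on $\gamma$, and $j\ge3$ because $\ln(2/\gamma)>0$. $\square$

## 6. Hitting a window with pairwise disjoint supports

**Lemma 7.** For $\gamma\in(0,1]$, $s\ge1$ there are $\eta\in(0,1]$ and integers $C,K,L,X_0\ge1$, depending only on $\gamma,s$, with the following property. Let $X\ge X_0$ be an integer and $D\subseteq[0,X]$ a set of integers with $|D|\ge\gamma X$. To each $u\in D$ let a set $F_u$ with $1\le|F_u|\le s$ be assigned, so that each $f$ lies in $F_u$ for at most $\eta|D|$ elements $u\in D$. Then for every integer $y'\in[CX,2CX]$ there are $m\le K$ and $u_1,\dots,u_m\in D$ with pairwise disjoint $F_{u_i}$ and $y'\le u_1+\dots+u_m<y'+L$.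

The plan is to find a modulus $M$, comparable to $X$, and pairs $u_l,u_l+M\in D$. Replacing $u_l$ by $u_l+M$ shifts a sum by exactly $M$. For instance, with $M=10$ and the pairs $(3,13),(4,14),(6,16)$, choosing one number from each pair gives the sums $13,23,33,43$. These pairs move us in steps of $M$, and Lemma 6 in $\mathbb Z/M\mathbb Z$ supplies the residues.

*Proof.* **The constants.** Let
$$j=j(\gamma/4),\quad n_0=\Bigl\lceil\frac{8(j+2)}\gamma\Bigr\rceil,\quad C=n_0+j,\quad N=\Bigl\lceil\frac{8(2C+1)}\gamma\Bigr\rceil\ge n_0,\quad K=j+N,\quad L=\Bigl\lfloor\frac8\gamma\Bigr\rfloor.$$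
Choose $\eta>0$ with $\eta<\gamma/(32sN)$ and $\eta<\gamma^3/(256j^2s)$, so $\eta\le1$, and an integer $X_0\ge2/\gamma$, so that $|D|\ge2$.

**Step 1: the modulus $M$.** *We want a difference, not too small, that occurs for a positive proportion of $D$.* There are $\binom{|D|}2\ge|D|^2/4$ pairs $u<u'$ in $D$. Fewer than $\gamma X/8$ positive integers are $<\gamma X/8$, so at most $|D|\gamma X/8\le|D|^2/8$ pairs have $u'-u<\gamma X/8$. At least $|D|^2/8$ pairs remain. Their differences are integers in $[\gamma X/8,X]$, of which there are at most $X$ because they are all positive. So some integer $M\in[\gamma X/8,X]$ is such that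
$$D_M=\{u\in D:u+M\in D\}\quad\text{has}\quad|D_M|\ge\frac{|D|^2}{8X}\ge\frac{\gamma|D|}8.$$

**Step 2: adjusting pairs.** *We choose $N$ pairs whose supports do not interfere.* Choose greedily $u_1,\dots,u_N\in D_M$ such that the sets $G_l=F_{u_l}\cup F_{u_l+M}$ are pairwise disjoint for different $l$. (Inside one $G_l$ the two sets may meet; only one of $u_l,u_l+M$ will be used.) At each step the earlier $G_l$ contain at most $2sN$ elements $f$. Each of them lies in $F_u$ for at most $\eta|D|$, and in $F_{u+M}$ for at most $\eta|D|$, elements $u\in D_M$. So at most $4sN\eta|D|<\gamma|D|/8\le|D_M|$ elements of $D_M$ are excluded, and the choice is possible.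

Let $G=\bigcup_lG_l$ and $D^\circ=\{u\in D:F_u\cap G=\emptyset\}$. As $|G|\le2sN$, we have $|D^\circ|\ge(1-2sN\eta)|D|\ge|D|/2$.

**Step 3: residues mod $M$.** *We reach every residue in a suitable class mod $g$, with $g$ bounded, by $j$ elements of $D^\circ$ with disjoint supports.* Let $D_1\subseteq D^\circ$ contain exactly one element of each residue class mod $M$ that meets $D^\circ$. A class has at most $X/M+1\le2X/M$ members in $[0,X]$, so
$$|D_1|\ge\frac{|D^\circ|M}{2X}\ge\frac{|D|M}{4X}\ge\frac{\gamma M}4.$$
Apply Lemma 6 to the residues of $D_1$ in $\mathbb Z/M\mathbb Z$, with density $\gamma/4$. The subgroups of $\mathbb Z/M\mathbb Z$ are the $g\mathbb Z/M\mathbb Z$ with $g\mid M$, of index $g$. So there are $g\mid M$ with $g\le8/\gamma$, and $r$, such that for every integer $z\equiv r\pmod g$ at least $\frac\gamma8|D_1|^{j-1}$ tuples $(v_1,\dots,v_j)\in D_1^j$ satisfy $\sum v_i\equiv z\pmod M$. Note that $g\le M\le X$.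

Fix $z$ and count the bad ones among these tuples, where $F_{v_p}\cap F_{v_q}\ne\emptyset$ for some $p<q$. This includes $v_p=v_q$, since the sets are nonempty. There are at most $j^2/2$ choices of $(p,q)$ and $|D_1|$ choices of $v_p$. Each of the at most $s$ elements of $F_{v_p}$ lies in at most $\eta|D|$ sets $F_u$, so there are at most $s\eta|D|$ choices of $v_q$. Since $j\ge3$, there are $j-2\ge1$ remaining entries. We choose all but the last of them freely, and the last is then determined mod $M$, hence determined in $D_1$. That gives at most $|D_1|^{j-3}$ choices. Finally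
$$|D|\le X+1\le2X\le\frac{16}\gamma M\le\frac{64}{\gamma^2}|D_1|.$$
So the number of bad tuples is at most
$$\frac{j^2}2\,|D_1|\cdot s\eta|D|\cdot|D_1|^{j-3}\le32j^2s\eta\gamma^{-2}|D_1|^{j-1}<\frac\gamma8|D_1|^{j-1}.$$
Hence a good tuple exists: for each integer $z\equiv r\pmod g$ there are $v_1,\dots,v_j\in D_1$ with pairwise disjoint $F_{v_i}$, all disjoint from $G$, whose sum $B(z)$ satisfies $B(z)\equiv z\pmod M$ and $0\le B(z)\le jX$.

**Step 4: filling long intervals.** *We combine the residues with the shifts by $M$.* Let $W_n=\sum_{l\le n}u_l$ for $0\le n\le N$. Let $z\equiv r\pmod g$ and $jX\le z\le nM$. Then $z=B(z)+qM$ with an integer $q$. We have $q\ge0$ because $B(z)\le jX\le z$, and $q\le n$ because $B(z)\ge0$ and $z\le nM$. Hence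
$$W_n+z=\sum_{i=1}^jv_i+\sum_{l\le q}(u_l+M)+\sum_{q<l\le n}u_l,$$
a sum of $j+n\le K$ elements of $D$ with pairwise disjoint associated sets. Any $g$ consecutive integers contain one of the form $W_n+z$ with $z\equiv r \pmod g$. So *every window $[y',y'+g-1]\subseteq[W_n+jX,W_n+nM]$ contains such a sum.*

**Step 5: the intervals cover $[CX,2CX]$.** *We pick the right $n$ for a given $y'$.* Let $y'\in[CX,2CX]$ be an integer. As $W_{n_0}+jX\le(n_0+j)X=CX\le y'$, there is a largest index $n\in[n_0,N]$ with $W_n+jX\le y'$.

* If $n=N$: since $M\ge\gamma X/8$ and $g\le X$, $W_N+NM\ge(2C+1)X\ge y'+X\ge y'+g-1$.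
* If $n<N$: $y'<W_{n+1}+jX\le W_n+(j+1)X$, so $y'+g-1<W_n+(j+2)X\le W_n+nM$, because $nM\ge n_0\gamma X/8\ge(j+2)X$.

In both cases Step 4 applies to the window $[y',y'+g-1]$. The sum found is less than $y'+g\le y'+L$. $\square$

## 7. Reaching every large $y$: proof of Theorem 1

**What still stands in the way.** Given $y$, we want a scale $x$ and the minimal $\tau$ with $D_\tau(x)$ dense, and then to apply Lemma 7 to $D_\tau(x)\subseteq[0,X]$ with $X=sx$. The lemma reaches only targets in $[CX,2CX]$, and $C$ depends on the density of $D_\tau$, hence on $\tau$. But $\tau$ depends on $x$, so we cannot choose $x$ in terms of $\tau$ so as to place $y$ in that range. We choose $x$ first, so small compared with $y$ that $y$ lies at or above the range for every possible $\tau$, and then descend: we subtract from $y$ a bounded number of sums of distinct elements until the remainder lies in $[C_\tau X,2C_\tau X]$.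

The descent uses up a set $U\subseteq\mathcal A_x$, and it must not spoil $D_\tau$. So it must avoid the elements $f$ that occur in relatively many $F_u$, $u\in D_\tau$. It also needs plenty of sums whose supports avoid everything forbidden, and the number of forbidden elements depends on $b\approx y/x$, which was chosen in terms of all the $\eta_\tau$ and $C_\tau$. So the ratio of the thresholds for $D_{\tau-1}$ and $D_\tau$ cannot also be required to be small in terms of $b$, for that would be circular. The remedy is to take the sums for the descent from $D_t$, for a second minimal index $t\le\tau$ with a second sequence of thresholds chosen after $b$.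

*Proof of Theorem 1.* **Step 1: density of $D_s$.** *This is where Theorem 3 enters.* Let $h\mathcal A$ have lower density $\ge\alpha$. Then $\mathcal A$ is infinite. Let $s,C^*,N^*$ be the constants $s,C,N$ of Theorem 3 for this $h$. A sum of $h$ nonnegative integers that is at most $x$ has all its terms at most $x$, so for all large $x$
$$|h\mathcal A_x|\ge|h\mathcal A\cap[0,x]|\ge\alpha x/2,\qquad|\mathcal A_x|\ge N^*.$$
By Theorem 3, with $D_t=D_t(x)=t\times\mathcal A_x\subseteq[0,tx]$,
$$|D_s(x)|\ge\gamma_sx\quad\text{for all large }x,\qquad\gamma_s:=\min\Bigl(1,\frac\alpha{2C^*}\Bigr).$$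
For $1\le t\le s$ and $u\in D_t$ fix a $t$-subset $F_u^t\subseteq\mathcal A_x$ with sum $u$. By (1), each $f\in\mathcal A_x$ lies in $F_u^t$ for at most $|D_{t-1}|$ elements $u\in D_t$.

**Step 2: the constants.** *We fix them in an order that avoids circularity; all depend only on $h,\alpha$.* First, for $\tau=s,s-1,\dots,1$ in this order, let $\eta_\tau,C_\tau,K_\tau,L_\tau$ be the constants $\eta,C,K,L$ of Lemma 7 for the parameters $(\gamma_\tau/(2s),s)$, and put
$$\gamma_{\tau-1}=\eta_\tau\gamma_\tau/2.$$
Second, let $b$ be an integer with $b\ge2s\max_\tau C_\tau$. Third, for each $\tau$ put $\delta_\tau^{(\tau)}=\gamma_\tau$ and, for $t=\tau,\tau-1,\dots,1$, writing $\delta_t=\delta_t^{(\tau)}$,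
$$R_t=\frac{8b}{\delta_t},\qquad\theta_t=\frac1{2s(R_t+1)},\qquad a_t=\frac s{\theta_t}+s(R_t+1),\qquad\delta_{t-1}=\frac{\delta_t}{4a_t}.$$
Here $R_t$ will bound the number of descent steps, $\theta_t$ is the popularity threshold, and $a_t$ bounds the number of forbidden elements.

Let $y$ be a large integer, $x=\lfloor y/b\rfloor$, $X=sx$. Then for all $\tau$
$$2C_\tau X\le bx\le y\le2bx.\tag{3}$$
Below, "large" may depend on $\mathcal A$, but the constants do not.

**Step 3: choice of $\tau$ and $t$.** *The index $\tau$ will serve Lemma 7, and $t$ will serve the descent.* Let $\tau\in\{1,\dots,s\}$ be minimal with $|D_\tau|\ge\gamma_\tau x$; the value $s$ qualifies. Then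
$$|D_{\tau-1}|<\gamma_{\tau-1}x,\tag{4}$$
by minimality if $\tau\ge2$, and because $|D_0|=1$ and $x$ is large if $\tau=1$. Now put $\delta_i=\delta_i^{(\tau)}$ and let $t\in\{1,\dots,\tau\}$ be minimal with $|D_t|\ge\delta_tx$; the value $\tau$ qualifies, as $\delta_\tau=\gamma_\tau$. In the same way
$$|D_{t-1}|<\delta_{t-1}x.\tag{5}$$

**Step 4: the descent from $y$.** *We bring the target into $[C_\tau X,2C_\tau X]$, using few elements and no element popular in $D_\tau$.* Let
$$V=\bigl\{f\in\mathcal A_x:\#\{u\in D_\tau:f\in F_u^\tau\}\ge\theta_t|D_\tau|\bigr\}.$$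
Counting pairs $(f,u)$ with $f\in F^\tau_u$ gives $|V|\theta_t|D_\tau|\le\tau|D_\tau|$, so $|V|\le\tau/\theta_t\le s/\theta_t$.

Start with $y_0=y$, $U=\emptyset$. While $y_i>2C_\tau X$, choose $u\in D_t$ with $u\ge\delta_tx/4$ and $F_u^t\cap(V\cup U)=\emptyset$, set $y_{i+1}=y_i-u$, and replace $U$ by $U\cup F_u^t$. Let us check that the choice is always possible.

* *Enough large elements.* At most $\delta_tx/4+1$ elements of $D_t$ are less than $\delta_tx/4$, so at least $\delta_tx-\delta_tx/4-1\ge\delta_tx/2$ elements of $D_t$ are $\ge\delta_tx/4$, as $x$ is large.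
* *Few steps.* Since $u\le tx\le X\le C_\tau X$, every $y_{i+1}$ is greater than $2C_\tau X-X\ge C_\tau X>0$. Each step lowers $y_i$ by at least $\delta_tx/4$, so after $n$ steps $n\delta_tx/4<y\le2bx$, that is, $n<R_t$. So fewer than $R_t$ steps occur, and always $|U|\le sR_t$ and $|V\cup U|\le a_t$.
* *Few excluded elements.* By (1) and (5), the number of $u\in D_t$ with $F_u^t\cap(V\cup U)\ne\emptyset$ is at most $a_t|D_{t-1}|<a_t\delta_{t-1}x=\delta_tx/4$, which is less than $\delta_tx/2$.

The process stops at some integer $y'=y_i\in[C_\tau X,2C_\tau X]$. If no step occurs, then $y'=y=2C_\tau X$ by (3). At the end $U$ is a disjoint union of the $t$-sets $F^t_u$ that were used, so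
$$\sigma(U)=y-y',\qquad|U|\le sR_t,\qquad U\cap V=\emptyset.$$

**Step 5: Lemma 7 on what remains.** *We represent the new target $y'$ by sums from $D_\tau$ that avoid $U$.* Let $D'=\{u\in D_\tau:F_u^\tau\cap U=\emptyset\}$. Each $f\in U$ is outside $V$, so it lies in $F_u^\tau$ for fewer than $\theta_t|D_\tau|$ elements $u$. As $|U|\theta_t\le sR_t\theta_t<\frac12$,
$$|D'|\ge|D_\tau|-|U|\theta_t|D_\tau|\ge\tfrac12|D_\tau|\ge\frac{\gamma_\tau}2x=\frac{\gamma_\tau}{2s}X.$$
By (1) and (4), each $f$ lies in $F_u^\tau$ for at most
$$|D_{\tau-1}|<\gamma_{\tau-1}x=\eta_\tau\frac{\gamma_\tau}2x\le\eta_\tau|D'|$$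
elements $u\in D'$. Also $D'\subseteq[0,X]$ and $1\le|F_u^\tau|=\tau\le s$. All hypotheses of Lemma 7 with parameters $(\gamma_\tau/(2s),s)$ hold once $x$ is large. So there are $u_1,\dots,u_m\in D'$, $m\le K_\tau$, with pairwise disjoint $F_{u_i}^\tau$ and $y'\le\sum u_i<y'+L_\tau$.

Put $F=U\cup\bigcup_iF_{u_i}^\tau$. This is a disjoint union of subsets of $\mathcal A$, so $\sigma(F)=(y-y')+\sum u_i$ and
$$y\le\sigma(F)<y+L_\tau,\qquad1\le|F|\le s(R_t+K_\tau),$$
where $|F|\ge1$ because $\sigma(F)\ge y>0$. Let $L=\max_\tau L_\tau$, and let $K$ be the maximum of $\lceil s(R_t+K_\tau)\rceil$ over all $1\le t\le\tau\le s$, where $R_t$ is computed from $\delta_t^{(\tau)}$. These depend only on $h$ and $\alpha$. This proves part 1.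

**Step 6: exactly $k$ summands.** *Part 1 gives at most $K$ summands; we pad with small elements to get exactly $k$.* Let $k\ge K$ and let $E_0$ be the set of the $k$ smallest elements of $\mathcal A$. For large $y$ take $F$ from part 1. Since $|E_0\setminus F|\ge k-|F|\ge0$, we may add $k-|F|$ elements of $E_0\setminus F$ to $F$. We obtain $k$ distinct elements of $\mathcal A$ with sum in $[y,\,y+L+\sigma(E_0))$. So $k\times\mathcal A$ meets every such interval with $y$ large, and $\Delta(k\times\mathcal A)<\infty$. This proves part 2. $\square$

With $\alpha=1$ we conclude that every $\mathcal A$ with $h\mathcal A\sim\mathbb N$ satisfies $\Delta(K\times\mathcal A)<\infty$ for $K=K(h,1)$. Therefore $k(h)\le K(h,1)<\infty$ for every $h\ge1$, and the conjecture is true.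

## 8. Positive density, bounded gaps, and the set of good $k$

It remains to prove parts (a) and (c) of Theorem 2.

*Proof of Theorem 2(a).* We go around the circle. (i)$\Rightarrow$(iv): if $h\mathcal A$ has positive lower density, apply part 2 of Theorem 1 with this density as $\alpha$. (iv)$\Rightarrow$(iii) is trivial. (iii)$\Rightarrow$(ii): $k\times\mathcal A\subseteq k\mathcal A$, and a set containing a set with bounded gaps has bounded gaps. (ii)$\Rightarrow$(i): if the gaps of $h\mathcal A$ are eventually at most $g$, its lower density is at least $1/g$. $\square$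

*Proof of Theorem 2(c).* First, for each fixed $\mathcal A$ the good $k$ form an up-set: *if $\Delta(k\times\mathcal A)<\infty$ and $k'\ge k$, then $\Delta(k'\times\mathcal A)<\infty$.* Indeed $\mathcal A$ is infinite, since $k\times\mathcal A$ is. Let $E_0$ be the set of the $k'$ smallest elements of $\mathcal A$. Given $F\subseteq\mathcal A$ with $|F|=k$, the set $E_0\setminus F$ has at least $k'-k$ elements. Adding $k'-k$ of them to $F$ gives an element of $k'\times\mathcal A$ in $[\sigma(F),\sigma(F)+\sigma(E_0)]$. So each element of $k\times\mathcal A$ has an element of $k'\times\mathcal A$ at most the constant $\sigma(E_0)$ above it, and bounded gaps are inherited.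

Now let $\kappa(\mathcal A)=\min\{k:\Delta(k\times\mathcal A)<\infty\}$. By the up-set property, a given $k$ is good for every $\mathcal A$ with $h\mathcal A\sim\mathbb N$ if and only if $k\ge\kappa(\mathcal A)$ for all of them, that is, if and only if $k$ is at least the maximum of the $\kappa(\mathcal A)$. By Theorem 1 this maximum is finite, and by definition it is $k(h)$. $\square$
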